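# Infinitely many large closed ideals in $L(L_1[0,1])$

Let $Y$ be an infinite dimensional Banach space over the real or complex field, and let $L(Y)$ be the Banach algebra of bounded operators on $Y$. A *closed ideal* is a closed linear subspace $M\subset L(Y)$ such that $ATB\in M$ whenever $T\in M$ and $A,B\in L(Y)$. An operator is *strictly singular* if its restriction to every infinite dimensional subspace fails to be an isomorphism; these operators form an ideal $\mathcal S(Y)$. A closed ideal is *small* if it is contained in $\mathcal S(Y)$, and *large* otherwise. The question, taken from "The Number Of Closed Ideals In The Algebra Of Bounded Operators On Lebesgue Spaces", is: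

> Are there infinitely many large closed ideals in $L(L_1[0,1])$?

The answer is yes, and there are exactly $2^{2^{\aleph_0}}$ of them. We write $L_1=L_1[0,1]$. Among the facts given with the question we recall one: the set $\mathcal I_{\ell_1}$ of operators on $L_1$ that factor through $\ell_1$ is a closed ideal, it is large, and it is contained in every large ideal.

To make ideals we need a property of operators that survives sums, norm limits and multiplication on both sides. We begin with a quantity that has no such stability yet, computed on inputs for which everything is easy, and we see what it detects.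

## 1. Noise operators tested on square-integrable functions

**The noise operator.** Let $\{-1,1\}^{\mathbb N}$ carry the uniform product measure; binary digits identify $L_1(\{-1,1\}^{\mathbb N})$ isometrically with $L_1$. Let $0<\varepsilon<1$. Take $y$ uniform on the cube and, given $y$, let the coordinates $x_i$ be independent with $x_i=y_i$ with probability $\frac{1+\varepsilon}2$ and $x_i=-y_i$ otherwise. Then $x$ is uniform too. For $f$ depending on finitely many coordinates put
$$(T_\varepsilon f)(y)=\mathbb E[f(x)\mid y].$$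
This is positive and preserves integrals, so $\|T_\varepsilon f\|_1\le\|T_\varepsilon|f|\|_1=\|f\|_1$, and $T_\varepsilon$ extends to a contraction of $L_1(\{-1,1\}^{\mathbb N})$. Since $\mathbb E[x_i\mid y]=\varepsilon y_i$, the Walsh functions $w_S=\prod_{i\in S}x_i$ ($S\subset\mathbb N$ finite) satisfy $T_\varepsilon w_S=\varepsilon^{|S|}w_S$. In particular $T_\varepsilon T_{\varepsilon'}=T_{\varepsilon\varepsilon'}$.

We recall **Bonami's two-point inequality**: on $\{-1,1\}$ with uniform measure let $K_\varepsilon1=1$ and $K_\varepsilon r=\varepsilon r$ with $r(x)=x$; if $1<p\le q$ and $\varepsilon^2\le\frac{p-1}{q-1}$, then $\|K_\varepsilon f\|_q\le\|f\|_p$. It passes to products: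
$$\|T_\varepsilon f\|_q\le\|f\|_p\qquad\Big(1<p\le q,\ \varepsilon^2\le\tfrac{p-1}{q-1}\Big).\tag{1}$$
The passage is written out in Section 3, for a whole class of operators at once.

**The quantity, first for the identity.** Let $\epsilon_j$ be independent random signs. Take $f_1,\dots,f_n$ with $\|f_j\|_1\le1$ and $\|f_j\|_2^2\le h$, and look at $\frac1n\mathbb E\|\sum_j\epsilon_jf_j\|_1$. It is at most $\frac1n(\sum_j\|f_j\|_2^2)^{1/2}\le\sqrt{h/n}$, hence small once $n$ is much larger than $h$. For $n\le h$ it need not be small. Let $h=2^m$, cut the coordinates into blocks of length $m$, let $B_j$ be the event that all coordinates in block $j$ equal $1$, and let $f_j=\frac12(h1_{B_j}-1)$. For scalars $c_l$, Jensen's inequality gives $\mathbb E|\sum_l\epsilon_lc_l|\ge\max_l|c_l|$. Keeping only the disjoint events "$B_l$ occurs and no other $B_{l'}$ does" we get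
$$\frac1n\mathbb E\Big\|\sum_{j\le n}\epsilon_jf_j\Big\|_1\ge\frac1n\cdot n\cdot\frac{h-1}2\cdot\frac1h\Big(1-\frac1h\Big)^{n-1}=\frac12\Big(1-\frac1h\Big)^{n}\ge\frac18\qquad(n\le h),$$
since $(1-1/h)^h\ge\frac14$ for $h\ge2$. So for the identity the critical number of functions is about $h$. For $T_\varepsilon$ the critical number turns out to be $h^{\varepsilon^2}$.

**Proposition 1.** Let $0<\varepsilon<1$, $0<a<1$ and $n=\lfloor h^a\rfloor$.

(a) If $\varepsilon^2<a$, then $\sup\frac1n\mathbb E\|\sum_{j\le n}\epsilon_jT_\varepsilon f_j\|_1\to0$ as $h\to\infty$, the supremum being over all $f_1,\dots,f_n$ with $\|f_j\|_1\le1$ and $\|f_j\|_2^2\le h$.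

(b) If $a\le\varepsilon^2$, then for all large $h$ there are independent mean-zero functions $f_1,f_2,\dots$ with $\|f_i\|_1\le1$, $\|f_i\|_2^2\le h$, and a number $\beta(h)$, such that $\frac1n\mathbb E\|\sum_{l\le n}\epsilon_lT_\varepsilon f_{i_l}\|_1\ge\beta(h)$ for all distinct $i_1,\dots,i_n$, and $\liminf_{h\to\infty}\beta(h)\ge\frac16$.

*Proof of (a).* For $1\le p\le2$ Hölder's inequality gives $\int|f_j|^p\le\|f_j\|_1^{2-p}\|f_j\|_2^{2(p-1)}\le h^{p-1}$, that is,
$$\|f_j\|_p\le h^{1-1/p}.\tag{2}$$
For $1\le q\le2$ and scalars $c_j$ we have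
$$\mathbb E\Big|\sum_j\epsilon_jc_j\Big|^q\le\Big(\sum_j|c_j|^2\Big)^{q/2}\le\sum_j|c_j|^q.\tag{3}$$
Take $p=1+\lambda$ and $q=1+\lambda/\varepsilon^2$ with $0<\lambda\le\varepsilon^2$ (so $q\le2$) and $\lambda<a-\varepsilon^2$. Then (1) applies, and
$$\frac1n\mathbb E\Big\|\sum_j\epsilon_jT_\varepsilon f_j\Big\|_1\le\frac1n\Big(\sum_j\|T_\varepsilon f_j\|_q^q\Big)^{1/q}\le\frac1n\Big(\sum_j\|f_j\|_p^q\Big)^{1/q}\le n^{-(1-1/q)}h^{1-1/p}.$$
Here $1-\frac1q=\frac\lambda{\varepsilon^2+\lambda}$ and $1-\frac1p=\frac\lambda{1+\lambda}$. As $n\ge h^a/2$, the bound is at most $2h^{\lambda(\frac1{1+\lambda}-\frac a{\varepsilon^2+\lambda})}$, which tends to $0$ because $\frac a{\varepsilon^2+\lambda}>1>\frac1{1+\lambda}$. $\square$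

*Proof of (b).* Part (b) needs spikes that the noise spreads as little as possible. In Gauss space, a half-space at height $t$ of measure $1/h$ is moved by the noise to height $\varepsilon t$, where the half-space has measure roughly $e^{-\varepsilon^2t^2/2}\approx h^{-\varepsilon^2}$. We imitate this on the cube.

**Choice of the spike.** Let $h>2$, let $g,g'$ be independent standard Gaussians, and let $t>0$ satisfy $P(g\ge t)=1/h$. For $m\in\mathbb N$ put, in $\{-1,1\}^m$ with uniform measure,
$$H=\Big\{\sum x_i\ge t\sqrt m\Big\},\quad H'=\Big\{\sum x_i\ge\varepsilon t\sqrt m\Big\},\quad\phi=P(H)^{-1}1_H,\quad\psi=T_\varepsilon\phi\ge0.$$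
By the definition of $T_\varepsilon$, $\int_{H'}\psi=P(y\in H'\mid x\in H)$. The vectors $(x_i,y_i)$ are i.i.d., centered, with unit variances and covariance $\varepsilon$, so by the two-dimensional central limit theorem $m^{-1/2}(\sum x_i,\sum y_i)$ converges in law to $(g,\varepsilon g+\sqrt{1-\varepsilon^2}\,g')$. The boundaries of the half-planes and quadrants involved have Gaussian measure $0$. Hence, as $m\to\infty$, $P(H)\to\frac1h$, $P(H')\to P(g\ge\varepsilon t)$, and
$$\int_{H'}\psi\to P\big(\varepsilon g+\sqrt{1-\varepsilon^2}\,g'\ge\varepsilon t\mid g\ge t\big)\ge P(g'\ge0)=\tfrac12.$$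
Fix $m$ with $P(H)^{-1}\le h+1$, $P(H')\le2P(g\ge\varepsilon t)$ and $\int_{H'}\psi\ge\frac13$.

**The functions.** Split the coordinates into infinitely many disjoint blocks of size $m$ and let $f_i$ be the copy of $\frac12(\phi-1)$ on block $i$. These functions are independent and have mean zero, $\|f_i\|_1\le1$, and $\|f_i\|_2^2=\frac14(P(H)^{-1}-1)\le h$. Moreover $T_\varepsilon f_i$ is the copy of $\frac12(\psi-1)$ on block $i$.

**Lower bound.** Let $\psi_l,H'_l$ be the copies of $\psi,H'$ on $n$ distinct blocks. We use $\mathbb E|\sum\epsilon_lc_l|\ge\max_l|c_l|$, the disjointness of the sets $H'_l\cap\bigcap_{l'\ne l}(H'_{l'})^c$, and independence. If $P(H')\le\frac13$, then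
$$\mathbb E\Big\|\sum_{l\le n}\epsilon_l(\psi_l-1)\Big\|_1\ge\sum_l\int_{H'_l}(\psi_l-1)\cdot(1-P(H'))^{n-1}\ge n\big(\tfrac13-P(H')\big)\big(1-nP(H')\big).$$
So (b) holds with
$$\beta(h)=\tfrac12\big(\tfrac13-P(H')\big)\big(1-nP(H')\big),\tag{4}$$
provided $nP(H')\to0$; then also $P(H')\le nP(H')\le\frac13$ for large $h$, and $\beta(h)\to\frac16$.

**The size of $nP(H')$.** The Gaussian tail bounds $P(g\ge t)\ge\frac t{1+t^2}\frac{e^{-t^2/2}}{\sqrt{2\pi}}$ and $P(g\ge s)\le\frac{e^{-s^2/2}}{s\sqrt{2\pi}}$ give $h\le\sqrt{2\pi}(t+\frac1t)e^{t^2/2}$ and, with $n\le h^a\le h^{\varepsilon^2}$,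
$$nP(H')\le2h^{\varepsilon^2}P(g\ge\varepsilon t)\le C_\varepsilon\,\big(t+\tfrac1t\big)^{\varepsilon^2}t^{-1}.$$
The exponentials cancel exactly. As $h\to\infty$ we have $t\to\infty$, and $\varepsilon^2<1$, so the right side tends to $0$. $\square$

So on square-integrable inputs the rate $n=\lfloor h^a\rfloor$ tells apart noise operators on the two sides of $\varepsilon^2=a$. What changes when we want an *ideal*?

## 2. A test that is stable under multiplication

Let $Q_a$ be the set of operators $T$ for which the supremum in Proposition 1(a), with $T$ in place of $T_\varepsilon$, tends to $0$. It is a closed subspace, stable under $T\mapsto AT$. Two things go wrong.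

**Finite lists see operators that they should not see.** Let $I_1,I_2,\dots$ be a partition of $[0,1]$ into intervals of lengths $|I_k|=c/(k\log^2(k+1))$, with $c$ the normalizing constant, and let $Pf=\sum_k|I_k|^{-1}(\int_{I_k}f)1_{I_k}$. The range of $P$ is isometric to $\ell_1$, so $P\in\mathcal I_{\ell_1}$ and $P$ lies in every large ideal. But put $f_k=|I_k|^{-1}1_{I_k}$ for $k\le n=\lfloor h^a\rfloor$. Then $\|f_k\|_1=1$, and $\|f_k\|_2^2=|I_k|^{-1}\le h$ for large $h$ because $a<1$. Also $Pf_k=f_k$, and disjointness gives $\frac1n\mathbb E\|\sum\epsilon_kPf_k\|_1=1$. So $P\notin Q_a$, and $Q_a$ is not a large ideal. The test must be made to vanish on such operators.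

**Multiplication on the right destroys the second moment.** Let $D(\omega)=\omega^{-1}(\log(e/\omega))^{-2}$ on $(0,1)$. It is the derivative of $1/\log(e/\omega)$, so $\int D=1$, and $D\notin L_p$ for every $p>1$. Transport $D$ to a function of the odd coordinates of $\{-1,1\}^{\mathbb N}$, and let $Bf=D(x_{\rm odd})f(x_{\rm even})$. Then $B$ is an isometric embedding of $L_1$ into $L_1$, and $Bf\notin L_p$ for every $f\ne0$ and $p>1$. For the inputs $Bf_j$ the estimate (2) has no substitute, and the proof of (a) stops at its first line.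

The same example contains the cure. Since $T_\varepsilon$ acts on the two sets of coordinates separately, $T_\varepsilon Bf=(T_\varepsilon D)\otimes(T_\varepsilon f)$, and $T_\varepsilon D\ge0$ has integral $1$; so $\|\sum\epsilon_jT_\varepsilon Bf_j\|_1=\|\sum\epsilon_jT_\varepsilon f_j\|_1$. A bad density costs nothing as long as it lives on coordinates different from those of the functions it multiplies. Sections 4 and 5 show that, in the limit that we are about to build into the test, this is always so.

**Dunford–Pettis operators.** An operator on $L_1$ is *Dunford–Pettis* if it maps weakly null sequences to norm null sequences; let $\mathcal{DP}$ be the set of these operators. It is an ideal, since bounded operators preserve weakly null sequences. It is closed, since $\|Tx_i\|\le\|T-T_m\|\sup_i\|x_i\|+\|T_mx_i\|$. By the Schur property of $\ell_1$ (weakly null sequences are norm null), $\mathcal I_{\ell_1}\subset\mathcal{DP}$. As $\mathcal I_{\ell_1}\not\subset\mathcal S(L_1)$ (the operator $P$ above is the identity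 on its infinite dimensional range), **every closed ideal containing $\mathcal{DP}$ is large.** The noise operator is not in $\mathcal{DP}$: the coordinate functions $x_i$ are weakly null and $\|T_\varepsilon x_i\|_1=\varepsilon$.

**Iterated limits.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded scalar sequence has a limit along $\mathcal U$; this limit is linear and monotone, ignores finitely many terms, and equals the ordinary limit if that exists. The order of iterated limits matters: for $\theta_{ik}=1$ if $i<k$ and $0$ otherwise, $\lim_{i}\lim_{k}\theta_{ik}=1$ but $\lim_{k}\lim_{i}\theta_{ik}=0$. For a bounded sequence $y=(y_i)$ in a Banach space put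
$$s_n(y)=\lim_{i_1\to\mathcal U}\cdots\lim_{i_n\to\mathcal U}\ \mathbb E\Big\|\sum_{j=1}^n\epsilon_jy_{i_j}\Big\|.\tag{5}$$
For the unit vectors of $\ell_1$, $s_n=n$; for an orthonormal sequence in a Hilbert space, $s_n=\sqrt n$. For fixed $i_1,\dots,i_{j-1}$ the limit over $i_j$ ignores finitely many values, so a lower bound valid for all *distinct* $i_1,\dots,i_n$ is a lower bound for $s_n(y)$.

Clearly $s_n$ is a seminorm, $s_n(y)\le n\sup_i\|y_i\|$, $s_n((Ay_i))\le\|A\|s_n(y)$, and $s_n(y)=0$ if $\|y_i\|\to0$. By Jensen, $s_b\le s_n$ for $b\le n$. If $n\le n'$, cut a sum of length $n'$ into $\lceil n'/n\rceil\le2n'/n$ consecutive blocks of length at most $n$. In the iterated limit a block of length $b$ contributes at most $s_b(y)\le s_n(y)$. Hence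
$$\tfrac1{n'}s_{n'}(y)\le\tfrac2n s_n(y)\qquad(n\le n').\tag{6}$$

**The test class.** The bound that survives $f_i\mapsto Bf_i$ is a bound on $\|\sum a_if_i\|_1$ in terms of $\|a\|_2$. For real $h\ge1$ and $n\in\mathbb N$ let $W_h=\{u\in L(\ell_2,L_1):\|u\|\le\sqrt h,\ \|ue_i\|\le1\ \forall i\}$, where $(e_i)$ is the unit vector basis of $\ell_2$, and
$$\sigma_{h,n}(T)=\sup_{u\in W_h}\tfrac1n s_n\big((Tue_i)_i\big).\tag{7}$$
If the $f_i$ are independent with mean zero, $\|f_i\|_1\le1$ and $\|f_i\|_2^2\le h$, then $\|\sum a_if_i\|_1\le\|\sum a_if_i\|_2\le\sqrt h\|a\|_2$, so $ue_i=f_i$ defines $u\in W_h$. Since $Bu\in\|B\|W_h$ for $u\in W_h$, $\sigma_{h,n}$ is a seminorm with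
$$\sigma_{h,n}(T)\le\|T\|,\qquad\sigma_{h,n}(ATB)\le\|A\|\|B\|\sigma_{h,n}(T).\tag{8}$$
If $T\in\mathcal{DP}$ and $u\in W_h$, then $ue_i\to0$ weakly because $e_i\to0$ weakly in $\ell_2$. So $\|Tue_i\|\to0$, and $\sigma_{h,n}(T)=0$. This proves:

**Lemma 1.** For any net (or sequence) of pairs $(h,n)$, the set $\{T:\sigma_{h,n}(T)\to0\text{ along the net}\}$ is a closed ideal containing $\mathcal{DP}$; in particular it is large.

**Example.** For the identity, $\sigma_{h,n}(I)\le\sqrt{h/n}$, since $\mathbb E\|u\sum_j\epsilon_je_{i_j}\|\le\sqrt{hn}$ for distinct indices. The independent functions of Section 1 show $\sigma_{h,n}(I)\ge\frac18$ if $h=2^m$ and $n\le h$.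

**Other measure spaces.** If $\mu$ is a nonatomic probability measure with $L_1(\mu)$ separable, then $L_1(\mu)$ is isometric to $L_1$. We regard operators $L_1(\mu)\to L_1(\nu)$ between such spaces as elements of $L(L_1)$ via fixed surjective isometries; membership in an ideal does not depend on the choice. The definitions above make sense for $T:L_1(\mu)\to L_1(\nu)$, and $\sigma_{h,n}$ is invariant under surjective isometries on either side.

We can now state what will be proved.

**Theorem 1.** There are closed ideals $R_a$ ($0<a<1$), all containing $\mathcal{DP}$, with $R_a\subset R_b$ for $a<b$ and $T_\varepsilon\in R_a\iff\varepsilon^2<a$. Hence $(R_a)_{0<a<1}$ is a strictly increasing chain of continuum many large ideals. Also, the closed ideals generated by $\mathcal{DP}\cup\{T_\varepsilon\}$ are strictly increasing in $\varepsilon\in(0,1)$.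

**Theorem 2.** There is a family $(T_\alpha)_{\alpha\in\mathfrak A}$ in $L(L_1)$, $|\mathfrak A|=2^{\aleph_0}$, such that for $\Gamma\subset\mathfrak A$ the closed ideal $J_\Gamma$ generated by $\mathcal{DP}\cup\{T_\alpha:\alpha\in\Gamma\}$ satisfies $T_\beta\in J_\Gamma\iff\beta\in\Gamma$. Thus $\Gamma\mapsto J_\Gamma$ is an order embedding of the power set of $\mathfrak A$ into the large ideals, and there are exactly $2^{2^{\aleph_0}}$ large closed ideals.

The upper bound is immediate. As $L_1$ is separable with $|L_1|=2^{\aleph_0}$, and an operator is determined by its values on a countable dense set, $|L(L_1)|=2^{\aleph_0}$; so $L(L_1)$ has $2^{2^{\aleph_0}}$ subsets. Theorem 1 alone answers the question.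

The lower bound for $\sigma_{h,n}(T_\varepsilon)$ is already contained in Proposition 1(b). The work lies in extending Proposition 1(a) to every $u\in W_h$.

## 3. Tensor powers of two-point Markov operators

**Definition.** Let $(\Omega,P)$, $(\Omega',P')$ be two-point probability spaces with both points charged. An operator $K:L_1(\Omega)\to L_1(\Omega')$ is *Markov* if it is positive, $K1=1$, and $\int Kf\,dP'=\int f\,dP$. The operator $K_\varepsilon$ of Section 1 is an example: its matrix entries are $\frac{1\pm\varepsilon}2$.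

**The infinite tensor power.** *This defines the operators we work with.* For $f$ depending on the first $N$ coordinates put $K^{\otimes\mathbb N}f=K^{\otimes N}f$, where $K^{\otimes N}$ applies $K$ in each coordinate; this is consistent since $K1=1$. As $K$ has a nonnegative matrix, so has $K^{\otimes N}$; so it is positive and $|K^{\otimes N}f|\le K^{\otimes N}|f|$. It preserves integrals, hence is an $L_1$-contraction, and $K^{\otimes\mathbb N}$ extends by density to a positive contraction $L_1(\Omega^{\mathbb N})\to L_1(\Omega'^{\mathbb N})$. For $x\in\Omega^N$ and $G$ an integrable function of the remaining coordinates,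
$$K^{\otimes\mathbb N}(1_x\otimes G)=(K^{\otimes N}1_x)\otimes(K^{\otimes\mathbb N}G):\tag{9}$$
this is clear for $G$ depending on finitely many coordinates, and both sides are continuous in $G\in L_1$. Finally $T_\varepsilon=K_\varepsilon^{\otimes\mathbb N}$, since both are contractions and they agree on Walsh functions.

**Tensorization from $L_p$ to $L_q$.** *This carries two-point inequalities to infinite products; in particular it proves (1).* Let $1\le p\le q$ and $\|Kf\|_q\le\|f\|_p$ for $f\ge0$. Since $|Kf|\le K|f|$, this holds for all scalar $f$. If $K_1,K_2$ are contractions $L_p\to L_q$ with nonnegative matrices, on finite probability spaces, put $F(x_1,y_2)=(K_2f(x_1,\cdot))(y_2)$. Apply $K_1$ in the first variable, then Minkowski's inequality ($p\le q$), then the bound for $K_2$: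
$$\|(K_1\otimes K_2)f\|_q\le\big\|\|F\|_{L_p(x_1)}\big\|_{L_q(y_2)}\le\big\|\|F\|_{L_q(y_2)}\big\|_{L_p(x_1)}\le\|f\|_p.$$
By induction $K^{\otimes N}$ is a contraction $L_p\to L_q$. For $f\in L_p(\Omega^{\mathbb N})$ let $f_N$ be its conditional expectation given the first $N$ coordinates. Then $\|f_N\|_p\le\|f\|_p$ and $K^{\otimes\mathbb N}f_N\to K^{\otimes\mathbb N}f$ in $L_1$, hence a.e. along a subsequence. By Fatou, $\|K^{\otimes\mathbb N}f\|_q\le\|f\|_p$.

**The bound on mean-zero functions in $L_2$.** *This is a second way for $K^{\otimes\mathbb N}$ to be small; it is used only for Theorem 2.* Let $\varphi,\varphi'$ be nonzero real mean-zero functions on $\Omega,\Omega'$ with $K\varphi=\varphi'$ and $\rho=\|\varphi'\|_2/\|\varphi\|_2\le1$. The products $\varphi_S=\prod_{i\in S}\varphi(x_i)$ ($S$ finite) form an orthogonal basis of $L_2(\Omega^{\mathbb N})$, because $1,\varphi$ form one of $L_2(\Omega)$. Also $K^{\otimes\mathbb N}\varphi_S=\varphi'_S$, the $\varphi'_S$ are orthogonal, and $\|\varphi'_S\|_2=\rho^{|S|}\|\varphi_S\|_2$.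 A mean-zero function has no component along $\varphi_\emptyset=1$, so
$$\|K^{\otimes\mathbb N}f\|_2\le\rho\|f\|_2\qquad\text{for mean-zero }f\in L_2(\Omega^{\mathbb N}),\tag{10}$$
first for $f$ depending on finitely many coordinates, then in general by the same conditional expectations and Fatou.

**Direct sums.** Let $A$ be a nonempty countable set, $w_k>0$, $\sum_{k\in A}w_k=1$, and for $k\in A$ let $T_k=K_k^{\otimes\mathbb N}$ with $K_k:L_1(\Omega_k)\to L_1(\Omega'_k)$ Markov as above. Let $\mu_k,\nu_k$ be the product measures on $X_k=\Omega_k^{\mathbb N}$ and $X'_k=\Omega_k'^{\mathbb N}$. Put $X=\bigsqcup X_k$ with $\mu=\sum w_k\mu_k$ and $X'=\bigsqcup X'_k$ with $\nu=\sum w_k\nu_k$; these measures are nonatomic with separable $L_1$. Let $T=\bigoplus T_k:L_1(\mu)\to L_1(\nu)$ act componentwise. Since $\|Tf\|_1=\sum_kw_k\|T_kf|_{X_k}\|_1\le\|f\|_1$, $T$ is a contraction.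

## 4. A density for an operator from $\ell_2$ into $L_1$

In the example of Section 2 the functions $D\otimes f_i$ have no second moment, but they do after division by $D$ if one integrates against $D\,d\mu$. Such a $D$ exists for every $u\in W_h$; the argument is due to Maurey.

**Lemma 2.** Let $u\in W_h$ (with $L_1(\mu)$ in place of $L_1$) and $f_i=ue_i$. There is $D\ge0$ with $\int D\,d\mu=1$, $f_i=0$ a.e. on $\{D=0\}$, and $\int_{\{D>0\}}|f_i|^2D^{-1}d\mu\le3h$ for all $i$.

*Proof.* **Step 1: square functions are bounded in $L_1$.** *This turns the norm of $u$ into a statement about the $|f_i|^2$.* For scalars $c_i$ let $Z=\sum\epsilon_ic_i$ and $S=\sum|c_i|^2$. Then $|Z|^2=S+2\sum_{i<j}\epsilon_i\epsilon_j\mathrm{Re}(c_i\overline{c_j})$, so $\mathbb E|Z|^2=S$ and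
$$\mathbb E|Z|^4=S^2+4\sum_{i<j}(\mathrm{Re}\,c_i\overline{c_j})^2\le S^2+4\sum_{i<j}|c_i|^2|c_j|^2\le3S^2.$$
Hölder gives $S=\mathbb E|Z|^2\le(\mathbb E|Z|)^{2/3}(\mathbb E|Z|^4)^{1/3}\le(\mathbb E|Z|)^{2/3}(3S^2)^{1/3}$, hence $S^{1/2}\le\sqrt3\,\mathbb E|Z|$. Let $\mathcal G$ be the convex hull of $\{|f_i|^2\}$. For $g=\sum\lambda_i|f_i|^2\in\mathcal G$, applying this with $c_i=\lambda_i^{1/2}f_i(\cdot)$ and integrating,
$$\int\sqrt g\,d\mu\le\sqrt3\,\mathbb E\Big\|u\sum\epsilon_i\lambda_i^{1/2}e_i\Big\|_1\le\sqrt{3h}.$$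
Let $M=\sup_{g\in\mathcal G}\int\sqrt g\le\sqrt{3h}$. If $M=0$, all $f_i=0$ and $D=1$ works. Let $M>0$.

**Step 2: maximizing sequences converge.** *$D$ will be the normalized maximizer of $\int\sqrt g$, so we need one.* Choose $g_m\in\mathcal G$ with $\int\sqrt{g_m}\to M$ and put $\alpha_m=\sqrt{g_m}$. For $\alpha,\beta\ge0$ not both $0$,
$$\sqrt{\tfrac{\alpha^2+\beta^2}2}-\tfrac{\alpha+\beta}2=\frac{(\alpha-\beta)^2/4}{\sqrt{(\alpha^2+\beta^2)/2}+(\alpha+\beta)/2}\ge\frac{(\alpha-\beta)^2}{8(\alpha+\beta)},$$
because the denominator is at most $2(\alpha+\beta)$. Since $\frac12(g_m+g_l)\in\mathcal G$,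
$$\int\frac{(\alpha_m-\alpha_l)^2}{8(\alpha_m+\alpha_l)}\le M-\tfrac12\int(\alpha_m+\alpha_l)\to0\qquad(m,l\to\infty)$$
(integrands are read as $0$ where $\alpha_m=\alpha_l=0$). By Cauchy–Schwarz, $\int|\alpha_m-\alpha_l|\le\big(\int\frac{(\alpha_m-\alpha_l)^2}{\alpha_m+\alpha_l}\big)^{1/2}(2M)^{1/2}\to0$. So $\alpha_m\to\alpha$ in $L_1$, with $\int\alpha=M$.

**Step 3: first variation at the maximizer.** *Moving from $\alpha^2$ toward $|f_i|^2$ cannot increase the integral, and this is the desired bound.* For $0<s<1$, $(1-s)g_m+s|f_i|^2\in\mathcal G$. Fatou along an a.e. convergent subsequence gives $\int\sqrt{(1-s)\alpha^2+s|f_i|^2}\le M$. Hence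
$$\int\frac{\sqrt{(1-s)\alpha^2+s|f_i|^2}-\sqrt{1-s}\,\alpha}s\,d\mu\le M\,\frac{1-\sqrt{1-s}}s.$$
The integrand is nonnegative. As $s\to0$ it tends to $|f_i|^2/(2\alpha)$ where $\alpha>0$ and to $\infty$ where $\alpha=0\ne f_i$, while the right side tends to $M/2$. By Fatou, $f_i=0$ a.e. on $\{\alpha=0\}$ and $\int_{\{\alpha>0\}}|f_i|^2/\alpha\le M$. So $D=\alpha/M$ satisfies $\int|f_i|^2D^{-1}\le M^2\le3h$. $\square$

## 5. The estimate on finitely many cells

**Lemma 3.** Let $T=\bigoplus_{k\in A}T_k$ be as in Section 3 and $A=A_1\sqcup A_2$ with $A_1$ finite. For $k\in A_1$ let $T_k$ be a contraction $L_{p_k}\to L_{q_k}$, where $1<p_k\le q_k\le2$. For $k\in A_2$ let $\|T_kf\|_2\le\rho\|f\|_2$ for mean-zero $f\in L_2$. Then for all $h\ge1$, $n\in\mathbb N$,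
$$\sigma_{h,n}(T)\le6\Big(\sum_{k\in A_1}n^{-(1-1/q_k)}h^{1-1/p_k}+\rho\sqrt{h/n}\Big)\tag{11}$$
(the last term is absent if $A_2=\emptyset$).

For $A=A_1=\{k\}$ this is the bound from the proof of Proposition 1(a), up to the factor $6$ and now for all $u\in W_h$.

*Proof.* Let $u\in W_h$, $f_i=ue_i\in L_1(\mu)$, and take $D$ from Lemma 2.

**Step 1: make the functions bounded and the density cylindrical.** *After this, the density lives on finitely many coordinates.* Put $G_i=f_i/D$ (and $0$ where $D=0$), so $\int|G_i|D\le1$ and $\int|G_i|^2D\le3h$. Fix $\eta\in(0,1)$, let $\kappa=3h/\eta$ and $g_i=G_i1_{\{|G_i|\le\kappa\}}$. Then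
$$\|f_i-Dg_i\|_1=\int_{\{|G_i|>\kappa\}}|G_i|D\le\frac1\kappa\int|G_i|^2D\le\frac{3h}\kappa=\eta.$$
By martingale convergence there are $N$ and a finite $A'\subset A$ such that $\|D-D'\|_1\le\eta/\kappa$ for the following $D'$: it vanishes off $\bigsqcup_{k\in A'}X_k$ and equals on $X_k$ ($k\in A'$) the conditional expectation of $D$ given the first $N$ coordinates. Put $f'_i=D'g_i$. Since $|g_i|\le\kappa$,
$$\|f_i-f'_i\|_1\le2\eta,\quad\|D'\|_1\le1,\quad\int|g_i|D'\le1+\eta\le2,\quad\int|g_i|^2D'\le3h+\kappa^2\tfrac\eta\kappa=6h.\tag{12}$$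
By Hölder, for $1\le p\le2$,
$$\int|g_i|^pD'\,d\mu\le\Big(\int|g_i|D'\Big)^{2-p}\Big(\int|g_i|^2D'\Big)^{p-1}\le2^{2-p}(6h)^{p-1}\le6h^{p-1}.\tag{13}$$
This is the substitute for (2).

**Step 2: separate the coordinates.** *This is where the tensor structure is used, as in the example $D\otimes f$.* There are finitely many *cells* $(k,x)$, $k\in A'$, $x\in\Omega_k^N$. Let $m(k,x)=w_k\mu_k(\text{cell})$, let $D'(k,x)$ be the constant value of $D'$ on the cell, and view $g_i(k,x,\cdot)$ as a function of the remaining coordinates, with the product probability measure. By (9), on $X'_k$ ($k\in A'$)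
$$Tf'_i=\sum_xD'(k,x)\,(K_k^{\otimes N}1_x)\otimes T_kg_i(k,x,\cdot),$$
and $Tf'_i=0$ on the other components. Since $w_k\int K_k^{\otimes N}1_x=m(k,x)$, the triangle inequality gives
$$\mathbb E\Big\|\sum_j\epsilon_jTf'_{i_j}\Big\|_1\le\sum_{(k,x)}m(k,x)D'(k,x)\,\mathbb E\Big\|\sum_j\epsilon_jT_kg_{i_j}(k,x,\cdot)\Big\|_1.\tag{14}$$

**Step 3: limiting norms on the cells.** *The moment bound (13) is an average over cells; we need it for limits, cell by cell.* For $1\le p\le2$ let $a_p(k,x)=\lim_{i\to\mathcal U}\|g_i(k,x,\cdot)\|_p\le\kappa$. As there are finitely many cells, (13) gives $\sum mD'a_p^p\le6h^{p-1}$. With $\sum mD'\le1$ and Hölder,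
$$\sum_{(k,x)}m(k,x)D'(k,x)a_p(k,x)\le(6h^{p-1})^{1/p}\le6h^{1-1/p}.\tag{15}$$

**Step 4: cells with $k\in A_1$.** *Here the proof of Proposition 1(a) is run on each cell.* Write $p=p_k$, $q=q_k$. By (3) and the contraction property,
$$\mathbb E\Big\|\sum_j\epsilon_jT_kg_{i_j}\Big\|_1\le\Big(\sum_j\|T_kg_{i_j}\|_q^q\Big)^{1/q}\le\Big(\sum_j\|g_{i_j}(k,x,\cdot)\|_p^q\Big)^{1/q},$$
whose iterated $\mathcal U$-limit is $n^{1/q}a_p(k,x)$. By (15) the component $k$ contributes to the limit of (14) at most $6n^{1/q_k}h^{1-1/p_k}$.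

**Step 5: cells with $k\in A_2$.** *Only mean-zero functions are damped, so we must see that the means on the cells disappear.* Write $g_i(k,x,\cdot)=b_i(k,x)+g_i^0$ with $b_i(k,x)$ the mean. Since $T_k1=1$ and $\|g_i^0\|_2\le\|g_i(k,x,\cdot)\|_2$,
$$\mathbb E\Big\|\sum_j\epsilon_jT_kg_{i_j}\Big\|_1\le\sum_j|b_{i_j}(k,x)|+\Big(\sum_j\|T_kg^0_{i_j}\|_2^2\Big)^{1/2}\le\sum_j|b_{i_j}(k,x)|+\rho\Big(\sum_j\|g_{i_j}(k,x,\cdot)\|_2^2\Big)^{1/2}.$$
In the limit the second term becomes $\rho\sqrt n\,a_2(k,x)$, and by (15) with $p=2$ these terms contribute at most $6\rho\sqrt{nh}$ over all such cells. For the first, $m(k,x)D'(k,x)b_i(k,x)=\int_{\rm cell}f'_i\,d\mu$, and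
$$\sum_{\rm cells}\Big|\int_{\rm cell}f'_i\,d\mu\Big|\le2\eta+\sum_{\rm cells}\Big|\int_{\rm cell}f_i\,d\mu\Big|\longrightarrow2\eta,$$
because $f_i=ue_i\to0$ weakly and there are finitely many cells. So the first terms contribute at most $2\eta n$.

**Step 6: collect.** We have $s_n((Tf_i))\le s_n((T(f_i-f'_i)))+s_n((Tf'_i))\le2\eta n+s_n((Tf'_i))$. Insert Steps 4 and 5 into (14), divide by $n$, and let $\eta\to0$. The resulting bound (11) does not depend on $u$. $\square$

## 6. A chain of ideals indexed by exponents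

*Proof of Theorem 1.* Put
$$R_a=\Big\{T:\lim_{h\to\infty}\sigma_{h,\lfloor h^a\rfloor}(T)=0\Big\}\qquad(0<a<1).$$
By Lemma 1 this is a closed ideal containing $\mathcal{DP}$. If $a<b$, then $\lfloor h^a\rfloor\le\lfloor h^b\rfloor$, so (6) gives $\sigma_{h,\lfloor h^b\rfloor}\le2\sigma_{h,\lfloor h^a\rfloor}$ and $R_a\subset R_b$.

**If $\varepsilon^2<a$, then $T_\varepsilon\in R_a$.** Take $0<\lambda\le\varepsilon^2$ with $\lambda<a-\varepsilon^2$. By (1), $T_\varepsilon$ is a contraction $L_{1+\lambda}\to L_{1+\lambda/\varepsilon^2}$, and $1+\lambda/\varepsilon^2\le2$. Lemma 3 with one component and $A_2=\emptyset$, and $n=\lfloor h^a\rfloor\ge h^a/2$, gives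
$$\sigma_{h,n}(T_\varepsilon)\le12\,h^{\frac\lambda{1+\lambda}-\frac{a\lambda}{\varepsilon^2+\lambda}}\to0,$$
because $a/(\varepsilon^2+\lambda)>1>1/(1+\lambda)$.

**If $a\le\varepsilon^2$, then $T_\varepsilon\notin R_a$.** The functions of Proposition 1(b) define, as noted after (7), an operator $u\in W_h$. The lower bound there holds for all distinct indices, so $\sigma_{h,n}(T_\varepsilon)\ge\beta(h)$ and $\liminf_{h\to\infty}\sigma_{h,\lfloor h^a\rfloor}(T_\varepsilon)\ge\frac16$.

**Strictness.** If $a<b$ and $\varepsilon\in(0,1)$ has $\varepsilon^2\in[a,b)$, then $T_\varepsilon\in R_b\setminus R_a$. So the $R_a$ are strictly increasing, and all are large. Let $\varepsilon<\varepsilon'$. Since $T_\varepsilon=T_{\varepsilon/\varepsilon'}T_{\varepsilon'}$, the closed ideal generated by $\mathcal{DP}\cup\{T_\varepsilon\}$ is contained in the one generated by $\mathcal{DP}\cup\{T_{\varepsilon'}\}$. The former lies in $R_{\varepsilon'^2}$, as $\varepsilon^2<\varepsilon'^2$, and $R_{\varepsilon'^2}$ does not contain $T_{\varepsilon'}$.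 $\square$

## 7. Biased coins, visible at a single scale

For Theorem 2 we want operators $T_A$ indexed by sets $A$ of integers, and tests indexed by integers $j$, such that $T_A$ fails test $j$ exactly when $j\in A$. The ideals $R_a$ cannot serve as these tests. Since $R_a\subset R_b$ for $a<b$, the set $\{a:T\notin R_a\}$ is an initial segment of $(0,1)$ for *every* operator $T$. Summing noise operators over $\varepsilon_k$, $k\in A$, does not help: restricting to a component gives $\sigma_{h,n}(\bigoplus_kT_{\varepsilon_k})\ge\sigma_{h,n}(T_{\varepsilon_k})$, so every exponent below $\sup_{k\in A}\varepsilon_k^2$ fails, whatever $A$ is. A noise operator is visible at all sufficiently large scales $h$. We need components that are visible at one scale $(h_j,n_j)$ only, and we test along sequences of single scales, as Lemma 1 allows.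

**The building block.** For real $r>1$ let $\Omega_r=\{0,1\}$ with $P_r(1)=1/r$, and $\varphi_r=r1_{\{1\}}-1$. So $\varphi_r$ takes the value $r-1$ with probability $\frac1r$ and $-1$ otherwise, $\int\varphi_r=0$, and $\|\varphi_r\|_2^2=\frac{(r-1)^2}r+\frac{r-1}r=r-1$. For $1<n<h$ let
$$K=K_{h,n}:L_1(\Omega_h)\to L_1(\Omega_n),\qquad K(\alpha+\beta\varphi_h)=\alpha+\beta\varphi_n.$$
It sends the spike $h1_{\{1\}}=1+\varphi_h$ of height $h$ to the spike $n1_{\{1\}}$ of height $n$. It is Markov: clearly $K1=1$ and integrals are preserved. If $f=\alpha+\beta\varphi_h\ge0$, then $\alpha=\int f\ge0$, and the values of $Kf$ are $\alpha-\beta=f(0)\ge0$ and $\alpha+\beta(n-1)$, the latter a convex combination of $\alpha\ge0$ and $\alpha+\beta(h-1)=f(1)\ge0$.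

What should the tests say about $K_{h,n}^{\otimes\mathbb N}$?

- At its own scale $(h,n)$ it is visible: independent spikes of height $h$ become $n$ independent spikes of height $n$, which are as good as disjoint. This is computed in Section 9.
- At scales $(h',n')$ with $h'/n'$ much smaller than $h/n$ it is invisible. By (10) its norm on mean-zero $L_2$ functions is at most $\rho=\sqrt{(n-1)/(h-1)}$, and Lemma 3 with $A_1=\emptyset$ gives at most $6\rho\sqrt{h'/n'}$.
- At much larger scales it should be invisible if $n'$ is a power of $h'$ with exponent slightly larger than $a=\log n/\log h$. By Lemma 3 this needs an inequality like Bonami's, with $a$ in the role of $\varepsilon^2$ and some $p>1$, no matter how close to $1$.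

## 8. A two-point inequality for exponents near one

**Lemma 4.** Let $1<n<h$, $a=\log n/\log h$ and $a<c<1$. There is $\lambda_0>0$ such that for $0<\lambda\le\lambda_0$, $\|K_{h,n}f\|_{1+\lambda/c}\le\|f\|_{1+\lambda}$ for all $f$ on $\Omega_h$.

Let $f\ge0$ with $\int f=1$. As $\lambda\to0$, $\log\|f\|_{1+\lambda}$ is $\lambda\int f\log f$ to first order, and $\log\|Kf\|_{1+\lambda/c}$ is $\frac\lambda c\int Kf\log Kf$. So the first-order form of the claim is an entropy inequality with factor $c$. The spike $f=h1_{\{1\}}$ has entropy $\log h$ and its image has entropy $\log n$, so no factor below $a$ is possible; Step 1 shows that $a$ works. The strict inequality $a<c$ then leaves room to pass to small $\lambda>0$. Near $f=1$ both entropies vanish, and one must divide by $t^2$ first.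

*Proof.* Since $|Kf|\le K|f|$, we may take $f\ge0$, and by homogeneity $\int f=1$. So let $f=f_{h,t}:=1+t\varphi_h$ with $t\in I=[-\frac1{h-1},1]$; then $Kf=f_{n,t}:=1+t\varphi_n\ge0$. The values of $f_{r,t}$ are $1+t(r-1)$ with probability $\frac1r$ and $1-t$ with probability $1-\frac1r$.

**Step 1: the entropy inequality.** *This is the limiting case $\lambda\to0$.* Put $F_r(t)=\int f_{r,t}\log f_{r,t}\,dP_r$, with $0\log0=0$. We claim
$$F_n(t)\le aF_h(t)\qquad(t\in I).\tag{16}$$
By continuity take $t$ in the interior of $I$. For $1\le r\le h$ let $Q=1+t(r-1)$, which is positive since it is affine in $r$ and positive at $r=1$ and $r=h$, and let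
$$\Theta(r)=\frac Qr\log Q+\Big(1-\frac1r\Big)(1-t)\log(1-t).$$
Then $\Theta(1)=0$ and $\Theta(r)=F_r(t)$ for $r>1$. Since $\frac Qr=t+\frac{1-t}r$,
$$\Theta'(r)=-\frac{1-t}{r^2}\log Q+\frac tr+\frac{1-t}{r^2}\log(1-t).$$
With $x=\frac t{1-t}$ we have $Q=(1-t)(1+xr)$, so
$$r\Theta'(r)=t-(1-t)\frac{\log(1+xr)}r.$$
The function $1+xr$ is affine in $r$, equal to $1$ at $r=0$ and to $\frac{1+t(h-1)}{1-t}>0$ at $r=h$. Hence it is positive on $[0,h]$. So $\log(1+xr)$ is concave there and vanishes at $0$, and $\log(1+xr)/r$ is nonincreasing. Thus $r\Theta'(r)$ is nondecreasing: $\Theta$ is a convex function of $\log r$ that vanishes at $\log r=0$. Hence $\Theta(n)/\log n\le\Theta(h)/\log h$, which is (16).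

**Step 2: factor out $\lambda t^2$.** *This makes the comparison uniform in $t$, including $t=0$.* For $r\in\{n,h\}$ let $\Phi_r(\lambda,t)=\log\int f_{r,t}^{1+\lambda}dP_r$ on $[0,1]\times I$. The integral is at least $1$ by Jensen. It and its $\lambda$-derivative $\int f_{r,t}^{1+\lambda}\log f_{r,t}\,dP_r$ are continuous on $[0,1]\times I$. Moreover $\Phi_r(0,t)=0$ and $\partial_\lambda\Phi_r(0,t)=F_r(t)$. Claim: $\Phi_r(\lambda,t)=\lambda t^2\Psi_r(\lambda,t)$ with $\Psi_r$ continuous on $[0,1]\times I$.

Let $t_0=\frac1{2h}$. For $|t|\ge t_0$ take $\Psi_r=t^{-2}\int_0^1\partial_\lambda\Phi_r(\theta\lambda,t)\,d\theta$. For $|t|\le t_0$ (these $t$ lie in $I$) we have $1-t\ge\frac12$ and $1+t(r-1)\ge1-\frac{r-1}{2h}\ge\frac12$, so $f_{r,t}\ge\frac12$ and $\Phi_r$ is smooth. Here $\Phi_r(\lambda,0)=0=\partial_t\Phi_r(\lambda,0)$, the latter as $\int\varphi_r=0$, and $\Phi_r(0,\cdot)=0$, so $\partial_t^2\Phi_r(0,\cdot)=0$. Taylor's formula in $t$ and integration in $\lambda$ give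
$$\Psi_r(\lambda,t)=\int_0^1\int_0^1(1-s)\,\partial_\lambda\partial_t^2\Phi_r(\theta\lambda,st)\,d\theta\,ds,$$
which is continuous. At $|t|=t_0$ the two definitions agree for $\lambda>0$, and by continuity for $\lambda=0$.

**Step 3: the values at $\lambda=0$.** *Here (16) enters.* For $t\ne0$, $\Psi_r(0,t)=F_r(t)/t^2$. As $\partial_t^2\Phi_r(\lambda,0)=\lambda(1+\lambda)(r-1)$, we get $\Psi_r(0,0)=\frac{r-1}2$. So $\Psi_h(0,\cdot)>0$ on $I$, by strict Jensen for $t\ne0$. By (16), and by continuity at $t=0$, $\Psi_n(0,t)\le a\Psi_h(0,t)$ on $I$.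

**Step 4: small $\lambda$.** *A compactness argument finishes.* We have
$$\log\|f_{h,t}\|_{1+\lambda}=\frac{\lambda t^2\Psi_h(\lambda,t)}{1+\lambda},\qquad\log\|f_{n,t}\|_{1+\lambda/c}=\frac{\Phi_n(\lambda/c,t)}{1+\lambda/c}=\frac{\lambda t^2\Psi_n(\lambda/c,t)}{c+\lambda},$$
so the lemma follows from
$$\frac{\Psi_h(\lambda,t)}{1+\lambda}-\frac{\Psi_n(\lambda/c,t)}{c+\lambda}\ge0.$$
The left side is continuous on $[0,c]\times I$. At $\lambda=0$ it equals $\Psi_h(0,t)-\frac1c\Psi_n(0,t)\ge(1-\frac ac)\min_I\Psi_h(0,\cdot)>0$. By uniform continuity it is positive for all $t\in I$ when $\lambda$ is small. $\square$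

## 9. Operators indexed by almost disjoint sets of scales

*Proof of Theorem 2.*

**Step 1: the scales.** *We choose scales so far apart that each building block is visible only at its own. The exponents increase, so that at every later scale the exponent exceeds the threshold of every earlier block.* Let $a_k=\frac k{2k+2}\uparrow\frac12$ and $c_k=\frac12(a_k+a_{k+1})$. We choose inductively integers $2\le n_1<n_2<\cdots$ and put $h_k=n_k^{1/a_k}\ge n_k^2$. Once $n_k$ is chosen, Lemma 4 (with $n_k,h_k,a_k,c_k$) and the tensorization of Section 3 provide $\lambda_k>0$ with $\lambda_k\le c_k$ and $\lambda_k<a_{k+1}-c_k$ such that, with $p_k=1+\lambda_k$ and $q_k=1+\lambda_k/c_k\in[p_k,2]$,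
$$T_k:=K_{h_k,n_k}^{\otimes\mathbb N}\ \text{ is a contraction }L_{p_k}\to L_{q_k}.$$
For $j>k$, since $n_j=h_j^{a_j}$, $a_j\ge a_{k+1}$ and $1-1/q_k=\lambda_k/(c_k+\lambda_k)$,
$$n_j^{-(1-1/q_k)}h_j^{1-1/p_k}=h_j^{-\frac{a_j\lambda_k}{c_k+\lambda_k}+\frac{\lambda_k}{1+\lambda_k}}\le h_j^{-\delta_k},\qquad\delta_k=\lambda_k\Big(\frac{a_{k+1}}{c_k+\lambda_k}-\frac1{1+\lambda_k}\Big)>0.\tag{17}$$
Here $\delta_k>0$ since $c_k+\lambda_k<a_{k+1}$, and $\delta_k$ depends only on choices made up to stage $k$. Take $n_1=2$, and for $j\ge2$ choose $n_j>n_{j-1}$ so large that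
$$n_j\ge j^2h_{j-1}\qquad\text{and}\qquad\sum_{k<j}h_j^{-\delta_k}\le\frac1j.$$
In particular $h_j\ge n_j\ge h_{j-1}$. On mean-zero $L_2$ functions $T_k$ has norm at most $\rho_k$, where by (10), for $k\ge2$,
$$\rho_k^2=\frac{n_k-1}{h_k-1}\le\frac{n_k}{h_k}\le\frac1{n_k}\le\frac1{k^2h_{k-1}}.\tag{18}$$

For infinite $A\subset\mathbb N$ let $T_A=\bigoplus_{k\in A}T_k$ as in Section 3, with any weights $w_k$.

**Step 2: if $j\notin A$, then $\sigma_{h_j,n_j}(T_A)\le12/j$.** *Absent scales are not seen: earlier blocks are killed by the $L_p\to L_q$ bound, later ones by the $L_2$ bound.* Apply Lemma 3 with $A_1=A\cap[1,j)$, $A_2=A\cap(j,\infty)$ and $\rho=\sup_{k>j}\rho_k$. By (17) the first sum in (11) is at most $\sum_{k<j}h_j^{-\delta_k}\le\frac1j$ (and is $0$ if $j=1$). By (18), and since $h_{k-1}\ge h_j$ for $k>j$,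
$$\rho\sqrt{h_j/n_j}\le\sup_{k>j}\Big(\frac{h_j}{k^2h_{k-1}}\Big)^{1/2}\le\frac1{j+1}.$$

**Step 3: if $j\in A$, then $\sigma_{h_j,n_j}(T_A)\ge\frac14(1-e^{-1})$.** *Present scales are seen.* Write $h=h_j$, $n=n_j$. On the component $X_j$ put $f_i=\frac1{2w_j}\varphi_h(x_i)$, and $f_i=0$ on the other components. Then $\|f_i\|_1=\frac12\|\varphi_h\|_1=\frac{h-1}h\le1$, and
$$\Big\|\sum a_if_i\Big\|_1\le\tfrac12\Big\|\sum a_i\varphi_h(x_i)\Big\|_{L_2(\mu_j)}=\tfrac12\sqrt{h-1}\,\|a\|_2\le\sqrt h\,\|a\|_2,$$
so $ue_i=f_i$ defines $u\in W_h$. Now $T_Af_i=\frac1{2w_j}\varphi_n(y_i)$ on $X'_j$. For distinct $i_1,\dots,i_n$, some $y_{i_l}$ equals $1$ with probability $1-(1-\frac1n)^n$, and then $\max_l|\varphi_n(y_{i_l})|\ge n-1$. Hence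
$$\mathbb E\Big\|\sum_l\epsilon_lT_Af_{i_l}\Big\|_1\ge\tfrac12\int\max_l|\varphi_n(y_{i_l})|\,d\nu_j\ge\tfrac12(n-1)\Big(1-\big(1-\tfrac1n\big)^n\Big)\ge\tfrac n4(1-e^{-1}),$$
using $n\ge2$. Dividing by $n$ gives the claim.

**Step 4: ideals indexed by sets.** *Now the tests at single scales are combined.* For infinite $S\subset\mathbb N$ let
$$I_S=\Big\{T:\lim_{j\to\infty,\,j\in S}\sigma_{h_j,n_j}(T)=0\Big\},$$
a closed ideal containing $\mathcal{DP}$ by Lemma 1. If $A\cap S$ is finite, Step 2 applies to all but finitely many $j\in S$ and $T_A\in I_S$; if $A\cap S$ is infinite, Step 3 applies to infinitely many $j\in S$ and $T_A\notin I_S$. So for infinite $A$,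
$$T_A\in I_S\iff A\cap S\text{ is finite}.\tag{19}$$

**Step 5: almost disjoint sets.** *These make the operators independent of each other.* A family of infinite subsets of $\mathbb N$ is *almost disjoint* if any two distinct members have finite intersection. There is one of cardinality $2^{\aleph_0}$: identify $\mathbb N$ with the set of finite binary words, and assign to each infinite binary sequence the set of its initial segments; two different sequences share only finitely many. Let $(A_\alpha)_{\alpha\in\mathfrak A}$ be such a family, $|\mathfrak A|=2^{\aleph_0}$, and put $T_\alpha=T_{A_\alpha}$.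

Let $\Gamma\subset\mathfrak A$. If $\beta\in\Gamma$, then $T_\beta\in J_\Gamma$ by definition. If $\beta\notin\Gamma$, then $A_\alpha\cap A_\beta$ is finite for all $\alpha\in\Gamma$, so by (19) $T_\alpha\in I_{A_\beta}$ for all $\alpha\in\Gamma$. As $I_{A_\beta}$ is a closed ideal containing $\mathcal{DP}$, $J_\Gamma\subset I_{A_\beta}$. But $A_\beta\cap A_\beta$ is infinite, so $T_\beta\notin I_{A_\beta}$, and hence $T_\beta\notin J_\Gamma$. This proves $T_\beta\in J_\Gamma\iff\beta\in\Gamma$, and therefore $\Gamma\subset\Gamma'\iff J_\Gamma\subset J_{\Gamma'}$.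

So there are at least $2^{2^{\aleph_0}}$ closed ideals containing $\mathcal{DP}$, all of them large by Section 2. With the upper bound stated after Theorem 2, the number of large closed ideals in $L(L_1[0,1])$ is exactly $2^{2^{\aleph_0}}$. $\blacksquare$
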